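\title{Wreath products over $\mathbb{Z}^{2}$ and Thompson's group $V$}

\begin{abstract}
We prove that the restricted wreath product $G\wr\mathbb{Z}^{2}$ embeds into Richard Thompson's group $V$ only if $G$ is trivial. The proof has two independent halves. For an infinite finitely generated abelian subgroup $A$ of $V$, the Cantor set is covered by the fixed-point sets of finitely many subgroups of $A$, each of which has infinite cyclic quotient in a subgroup of finite index. A short argument about permutation groups turns such a covering into a relation that holds in every abelian subgroup normalized by $A$. The same method decides when a permutational wreath product over $\mathbb{Z}^{d}$ with finitely many orbits, or a standard wreath product over a virtually polycyclic group, embeds into $V$.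
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathfrak{C}=\{0,1\}^{\omega}$ be the Cantor set of infinite binary sequences. A \emph{word} is a finite, possibly empty, binary sequence. The length of a word $s$ is $|s|$, and its \emph{cone} is $[s]=\{sx:x\in\mathfrak{C}\}$. Distinct words have distinct cones. The cones form a basis of the topology, so $z_i\to p$ means that each prefix of $p$ is a prefix of $z_i$ for all large $i$. A finite list of words is a \emph{complete prefix code} if its cones partition $\mathfrak{C}$; these lists are the sets of leaves of finite rooted binary trees. Functions act on the right, and $x^{k}=k^{-1}xk$.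

Richard Thompson's group $V$ consists of the homeomorphisms $f$ of $\mathfrak{C}$ that act by finite prefix replacement: there are complete prefix codes $u_1,\dots,u_r$ and $v_1,\dots,v_r$ such that $(u_ix)f=v_ix$ for all $i$ and all $x\in\mathfrak{C}$. Equivalently, $f$ is represented by a pair of finite rooted binary trees with a bijection between their leaves.

Let $G$ and $Q$ be groups and let $Q$ act on the right on a set $X$. The \emph{restricted permutational wreath product} is
\[
G\wr_{X}Q=\Bigl(\bigoplus_{X}G\Bigr)\rtimes Q .
\]
The \emph{base group} $\bigoplus_XG$ consists of the finitely supported functions $\varphi\colon X\to G$ under pointwise multiplication, and $\varphi^{q}(x)=\varphi(xq^{-1})$, so that conjugation by $q$ carries the copy of $G$ at $x$ to the copy at $xq$. When $X=Q$ with right multiplication we write $G\wr Q$; this is the \emph{standard} wreath product.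

Wreath products occur in a group of homeomorphisms for a simple geometric reason. If a set $D$ has pairwise disjoint translates under $Q$, and $G$ acts faithfully on $D$ and trivially outside it, then $G$ and $Q$ generate $G\wr Q$. In $V$ every cone carries a copy of $V$, and there is an element under whose powers some cone has disjoint translates. Hence $G\wr\mathbb{Z}$ embeds into $V$ whenever $G$ does (Proposition~\ref{prop:construct}); this covers the known embedding of $\mathbb{Z}\wr\mathbb{Z}$. The group $\mathbb{Z}^{2}$, which is $G\wr\mathbb{Z}^2$ for trivial $G$, also embeds into $V$. On the other hand, it is known that $\mathbb{Z}\wr\mathbb{Z}^{2}$ does not. This leads to the following question, posed in~\cite{source}.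

\begin{quote}
\emph{If $G\wr\mathbb{Z}^{2}$ is isomorphic to a subgroup of $V$, must $G$ be trivial?}
\end{quote}

If $G$ has an element of infinite order, then $G\wr\mathbb{Z}^2$ contains $\mathbb{Z}\wr\mathbb{Z}^2$. Otherwise a nontrivial $G$ contains a cyclic group $C_p$ of prime order, so what the known result leaves to decide is the case $C_p\wr\mathbb{Z}^2$. One would guess that it does not embed, because the geometric construction is unavailable: we shall see that every point of $\mathfrak{C}$ is fixed by a nontrivial element of any given copy of $\mathbb{Z}^2$ in $V$, so no nonempty set has disjoint translates. This is not yet a proof, since an embedding need not give the copies of $G$ disjoint supports. Take the geometric copy of $C_2\wr\mathbb{Z}$, with shift $t$ and with $g$ generating the factor at $0$. Its base group is $\mathbb{F}_2[t,t^{-1}]$, on which multiplication by $1+t$ is injective, so $gg^{t}$ and $t$ generate another copy of $C_2\wr\mathbb{Z}$; in it, $gg^{t}$ and its conjugate $g^{t}g^{t^2}$ both move every point moved by $g^{t}$. Moreover, the elements of the base group of $C_p\wr\mathbb{Z}^2$ have finite order, so their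 orbits are finite and carry no asymptotic information. A proof therefore has to draw its dynamics from $\mathbb{Z}^2$ alone.

\begin{theorem}\label{thm:main}
If $G\wr\mathbb{Z}^{2}$ embeds into $V$, then $G$ is trivial.
\end{theorem}

About the base group the proof uses only that, after replacing $G$ by a cyclic subgroup, it is abelian and normalized by $\mathbb{Z}^2$. To state what this gives, let an abelian group $A$ normalize an abelian group $M$, both inside some larger group. Write $M$ additively. It is a right module over the group ring $\mathbb{Z}[A]$ by $x\cdot k=x^{k}$; thus $x\cdot(k-1)$ is the element $x^{k}x^{-1}$. For $K\le A$, let $I(K)$ be the ideal of $\mathbb{Z}[A]$ generated by $\{k-1:k\in K\}$.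

\begin{theorem}\label{thm:module}
Let $A\le V$ be an infinite finitely generated abelian group normalizing an abelian subgroup $M\le V$. Then there are a finite-index subgroup $A_0\le A$, an integer $n\ge1$, and subgroups $K_1,\dots,K_n\le A_0$ with $A_0/K_i\cong\mathbb{Z}$, such that
\[
M\cdot I(K_1)\cdots I(K_n)=0,
\]
with ideals taken in $\mathbb{Z}[A_0]$. The subgroups $K_i$ depend only on $A$.
\end{theorem}

For $n=1$ the conclusion says that $A_0$ acts on $M$ through the quotient $A_0/K_1\cong\mathbb{Z}$. In general it says that $M$ is assembled from finitely many such pieces: in the filtration $M\supseteq M\cdot I(K_1)\supseteq M\cdot I(K_1)I(K_2)\supseteq\cdots\supseteq0$, the group $K_i$ acts trivially on the $i$-th quotient. Together with the geometric construction, this yields two classifications. Recall that the \emph{rank} of a finitely generated abelian group $B\cong\mathbb{Z}^{r}\times(\text{finite})$ is $r$, and that $\operatorname{rank}B=\operatorname{rank}B'+\operatorname{rank}B/B'$ for $B'\le B$. A group is \emph{polycyclic} if it has a finite subnormal series with cyclic factors, and it \emph{virtually} has a property if some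 subgroup of finite index has it.

\begin{theorem}\label{thm:perm}
Let $G\ne1$, $d\ge0$, and let $X\neq\emptyset$ be a $\mathbb{Z}^{d}$-set with finitely many orbits. Then $G\wr_X\mathbb{Z}^{d}$ embeds into $V$ if and only if $G$ embeds into $V$ and every point stabilizer in $X$ has rank at least $d-1$.
\end{theorem}

\begin{theorem}\label{thm:poly}
Let $G\neq1$ and let $Q$ be a group. If $Q$ contains $\mathbb{Z}^{2}$, then $G\wr Q$ does not embed into $V$. If $Q$ is virtually polycyclic, then $G\wr Q$ embeds into $V$ if and only if $G$ embeds into $V$ and $Q$ is virtually cyclic (finite or virtually $\mathbb{Z}$).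
\end{theorem}

Section~\ref{sec:construct} carries out the geometric construction. Section~\ref{sec:perm} contains the argument about permutation groups, first for the most obvious copy of $\mathbb{Z}^2$ in $V$ and then in general. Its hypothesis is a finite covering by fixed-point sets, which Sections~\ref{sec:dyn} and~\ref{sec:abelian} supply from the dynamics of elements of $V$. The theorems are deduced in Sections~\ref{sec:proofs} and~\ref{sec:class}.

\section{Wreath products over virtually cyclic groups}\label{sec:construct}

For a word $w$ and $g\in V$, let $g_{[w]}$ send $wx$ to $w(xg)$ and fix every point outside $[w]$. The complement of $[w]$ is a finite disjoint union of cones, so $g_{[w]}\in V$, and $g\mapsto g_{[w]}$ is an injective homomorphism. For each $r\ge1$ the words $1^{j}0$ $(0\le j\le r-2)$ and $1^{r-1}$ form a complete prefix code with $r$ elements. Homeomorphisms supported in disjoint cones commute, so the copies of $V$ in these $r$ cones generate the direct power $V^{r}$. Thus \emph{a finite direct product of subgroups of $V$ embeds into $V$}.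

One element serves as the running example. Let $a\in V$ be given by
\[
0\mapsto00,\qquad 10\mapsto01,\qquad 11\mapsto1 .
\]
It fixes the constant sequences $0^{\infty}$ and $1^{\infty}$, and it moves cones along the chain
\begin{equation}\label{eq:chain}
\cdots\to[1110]\to[110]\to[10]\to[01]\to[001]\to[0001]\to\cdots .
\end{equation}
A nonconstant sequence begins with exactly one of the words $1^{j}0$, $0^{j}1$ $(j\ge1)$, so the cones in~\eqref{eq:chain} partition $\mathfrak{C}\setminus\{0^\infty,1^\infty\}$. In particular $[01]a^{n}\cap[01]=\emptyset$ for $n\ne0$, the element $a$ has infinite order, and $\mathbb{Z}^{d}$ embeds into $V$ for every $d$.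

\begin{proposition}\label{prop:construct}
If $G$ embeds into $V$ and $Q$ is virtually cyclic, then $G\wr Q$ embeds into $V$.
\end{proposition}

\begin{proof}
We first embed $Q$ into $V$ so that some cone $D$ has pairwise disjoint translates $Dq$, $q\in Q$. Since $Dq\cap Dq'=(Dqq'^{-1}\cap D)q'$, it is enough to define an action of $Q$ by elements of $V$ with $Dq\cap D=\emptyset$ for $q\neq1$; such an action is faithful.

If $Q$ is finite, take a complete prefix code $\{w_q\}_{q\in Q}$, let $(w_qx)h=w_{qh}x$ for $h\in Q$, and put $D=[w_1]$. Then $Dq=[w_q]$.

If $Q$ is infinite, it has an infinite cyclic subgroup $\langle c\rangle$ of finite index, and we induce the action of $c$ as $a$ up to $Q$. Write $Q=\bigsqcup_{i=1}^{r}\langle c\rangle q_i$ with $q_1=1$ and take a complete prefix code $w_1,\dots,w_r$. For $q\in Q$ and each $i$ there are unique $n$ and $i'$ with $q_iq=c^{n}q_{i'}$; set $(w_ix)q=w_{i'}(xa^{n})$. This is a right action, because $q_{i'}q'=c^{n'}q_{i''}$ gives $q_iqq'=c^{n+n'}q_{i''}$. The map $i\mapsto i'$ is a permutation, and if $a^n$ replaces prefixes $u_j$ by $v_j$ then $q$ replaces $w_iu_j$ by $w_{i'}v_j$; so $q$ acts as an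 element of $V$. Let $D=[w_101]$. Writing $q=q_1q=c^{n}q_{i'}$, we have $Dq=w_{i'}([01]a^{n})$. If this set meets $D$, then $i'=1$ and $[01]a^{n}\cap[01]\ne\emptyset$, so $n=0$ and $q=1$.

Now write $D=[w]$, regard $G$ as a subgroup of $V$, and let $G_D=\{g_{[w]}:g\in G\}\cong G$. The conjugate $G_D^{\,q}$ is supported in $Dq$. These conjugates have pairwise disjoint supports, so they generate their direct sum $N=\bigoplus_{q}G_D^{\,q}$, and conjugation by $q'$ carries the summand $G_D^{\,q}$ to $G_D^{\,qq'}$ as in the base group of $G\wr Q$. Every element of $N$ maps $D$ to itself and no nontrivial element of $Q$ does, so $N\cap Q=1$. Hence $\langle G_D,Q\rangle=N\rtimes Q\cong G\wr Q$.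
\end{proof}

\section{From fixed points to a relation}\label{sec:perm}

This section uses nothing about $V$. Let a group act faithfully on the right on a set $\Omega$, and let $A$ and $M$ be abelian subgroups with $A$ normalizing $M$. To show that an element of $M$ is trivial, we show that it fixes each $z\in\Omega$, and for this we study the orbit $zM$. As $M$ is abelian, the quotient of $M$ by the stabilizer of $z$ acts simply transitively on $zM$, so the orbit looks like an affine space on which $M$ acts by translations. An element $k\in A$ that fixes a point $w$ of the orbit acts on it as an affine map centered at $w$: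
\begin{equation}\label{eq:affine}
(wv)k=(wk)(k^{-1}vk)=wv^{k}\qquad(v\in M).
\end{equation}
Two commuting affine maps with different centers constrain the vector that joins the centers. That is part~(c) of the next lemma.

\begin{lemma}\label{lem:two}
Let $z\in\Omega$ and $S=\operatorname{Stab}_M(z)$.
\begin{itemize}
\item[(a)] $\operatorname{Stab}_M(w)=S$ for every $w\in zM$.
\item[(b)] If $k\in A$ fixes some point of $zM$, then $S\cdot(k-1)\subseteq S$.
\item[(c)] Let $y\in M$ and $w=zy$, and let $k\in A$ fix $z$. If $k$ also fixes $w$, then $y\cdot(k-1)\in S$. If $k'\in A$ fixes $w$, then $y\cdot(k-1)(k'-1)\in S$.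
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $w=zy$ with $y\in M$, then $\operatorname{Stab}_M(w)=S^{y}=S$, since $M$ is abelian.

(b) Let $k$ fix $w\in zM$ and let $v\in S$. Then $wv=w$ by (a), so \eqref{eq:affine} gives $wv^{k}=wk=w$. Thus $v^{k}\in S$ by (a), and $v\cdot(k-1)=v^{k}v^{-1}\in S$.

(c) Put $c=y\cdot(k-1)=y^{-1}y^{k}$. By \eqref{eq:affine} centered at $z$,
\[
wk=(zy)k=zy^{k}=(zy)\,y^{-1}y^{k}=wc .
\]
If $k$ fixes $w$, then $c$ fixes $w$, so $c\in S$ by (a). If $k'$ fixes $w$, we compute the image of $w$ under $kk'=k'k$ in two ways: $wkk'=(wc)k'=wc^{k'}$ by \eqref{eq:affine} centered at $w$, and $wk'k=wk=wc$. Hence $c^{k'}c^{-1}=c\cdot(k'-1)$ fixes $w$ and lies in $S$.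
\end{proof}

\begin{example}\label{ex:model}
Let $a_0=a_{[0]}$ and $a_1=a_{[1]}$, so $A=\langle a_0,a_1\rangle\cong\mathbb{Z}^2$. The element $a_0$ fixes $[1]$ pointwise and $a_1$ fixes $[0]$ pointwise. We claim that every abelian $M\le V$ normalized by $A$ satisfies $M\cdot(a_0-1)(a_1-1)=0$, that is,
\[
x^{a_0a_1}\,x=x^{a_0}\,x^{a_1}\qquad(x\in M).
\]
Fix $x\in M$ and $z\in\mathfrak{C}$; by symmetry let $z\in[1]$, so that $a_0$ fixes $z$. We show that $x\cdot(a_0-1)(a_1-1)$ lies in $S=\operatorname{Stab}_M(z)$.

Suppose first that $zM$ meets $[0]$. Then $a_1$ fixes a point of $zM$, and $S\cdot(a_1-1)\subseteq S$. If $zx\in[1]$, then $a_0$ fixes both $z$ and $zx$, so $x\cdot(a_0-1)\in S$, and applying $a_1-1$ keeps us in $S$. If $zx\in[0]$, then $a_1$ fixes $zx$, and the second statement of Lemma~\ref{lem:two}(c) is the assertion.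

Suppose now that $zM\subseteq[1]$. We have no control over what $a_1-1$ does to $S$, so it cannot be applied last. We apply it first instead: $y=x\cdot(a_1-1)$ is some element of $M$, the element $a_0$ fixes both $z$ and $zy$, and so $y\cdot(a_0-1)\in S$.

Consequently this $A$ is not the top group of any $C\wr\mathbb{Z}^2\le V$ with $C\ne1$ cyclic: for $x\neq0$ in the factor at $(0,0)$, the element $x\cdot(a_0-1)(a_1-1)$ has nonzero entries at $(0,0)$, $(1,0)$, $(0,1)$ and $(1,1)$. Both factors are needed in the relation. Take $\langle a\rangle\ltimes N\cong C\wr\mathbb{Z}$ as in Proposition~\ref{prop:construct}, with $D=[01]$, and let $M=N_{[0]}\times N_{[1]}$ be the product of the copies of $N$ in the two cones. Then $a_0$ centralizes $N_{[1]}$ but shifts the factors of $N_{[0]}$, and $a_1$ does the opposite.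
\end{example}

The general statement needs only the bookkeeping that the example suggests: separate the factors that preserve $S$ from those that may not, and apply the latter first.

\begin{proposition}\label{prop:cover}
Let a group act faithfully on the right on a set $\Omega$. Let $A$ and $M$ be abelian subgroups with $A$ normalizing $M$. Let $K_1,\dots,K_n\le A$ be such that each $z\in\Omega$ is fixed by all elements of some $K_i$. Then
\[
x\cdot(k_1-1)(k_2-1)\cdots(k_n-1)=0\qquad\text{for all }x\in M\text{ and }k_i\in K_i .
\]
\end{proposition}

\begin{proof}
Fix $x$ and the $k_i$, fix $z\in\Omega$, and let $S=\operatorname{Stab}_M(z)$. The ring $\mathbb{Z}[A]$ is commutative, so the factors may be applied in any order. Let $J$ be the set of indices $j$ such that some point of $zM$ is fixed by all elements of $K_j$. By Lemma~\ref{lem:two}(b), $S\cdot(k_j-1)\subseteq S$ for $j\in J$. Put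
\[
y=x\cdot\prod_{s\notin J}(k_s-1)\in M,\qquad w=zy .
\]
Choose $i$ and $l$ such that $K_i$ fixes $z$ and $K_l$ fixes $w$; then $i,l\in J$. By Lemma~\ref{lem:two}(c), $y\cdot(k_i-1)\in S$ if $l=i$, and $y\cdot(k_i-1)(k_l-1)\in S$ if $l\ne i$. The remaining factors $k_s-1$ with $s\in J\setminus\{i,l\}$ map $S$ into $S$. Therefore $x\cdot\prod_{s=1}^{n}(k_s-1)=y\cdot\prod_{s\in J}(k_s-1)$ fixes $z$. Since $z$ was arbitrary and the action is faithful, this element is trivial.
\end{proof}

\begin{remark}\label{rem:hyp}
The group $A$ must be abelian. Let $\Omega=\mathbb{F}_3$, let $M$ be the group of translations, let $A$ be the full affine group, and let $K_z$ be generated by the reflection $k_z\colon v\mapsto2z-v$, which fixes $z$. Each $k_z$ acts on $M$ as $-1$, so $\prod_z(k_z-1)$ acts as $(-2)^3=1\ne0$.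

The covering must be finite. Let $C\ne1$ be cyclic and $K_j=\langle(j,0)\rangle\le\mathbb{Z}^2$ for $j\ge1$. Summing entries over cosets of $K_j$ defines a homomorphism from $W=C\wr\mathbb{Z}^2$ onto $W_j=C\wr(\mathbb{Z}^2/K_j)$ that kills $K_j$, and a given nontrivial element of $W$ survives in $W_j$ once $j$ is large. So $W$ acts faithfully on $\bigsqcup_jW_j$ by right multiplication, although every point is fixed by a nontrivial subgroup of $\mathbb{Z}^2$. For $V$ we must therefore produce \emph{finitely many} subgroups, and this is why the next section insists on uniformity.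
\end{remark}

\section{The dynamics of one element}\label{sec:dyn}

In Example~\ref{ex:model} the covering was visible from the supports. For an arbitrary abelian subgroup we have to find it, and the tool is that forward orbits of a suitable power of an element accumulate at only finitely many places.

\begin{lemma}\label{lem:dyn}
For every $f\in V$ there are $m\ge1$ and a finite set $P\subset\mathfrak{C}$ such that, for every $z\in\mathfrak{C}$, either $zf^{m}=z$, or $zf^{mi}$ converges to a point of $P$ as $i\to\infty$.
\end{lemma}

The idea is to follow finite prefixes of $z$ for as long as they determine which replacement rule applies. Three things can happen. A prefix may survive forever and return: under the swap $0\leftrightarrow1$ of first letters, $0\mapsto1\mapsto0$. It may survive forever and grow: under $a$, $110\mapsto10\mapsto01\mapsto001\mapsto\cdots$, and every point of $[110]$ tends to $0^\infty$. Or every prefix of $z$ may be consumed: under $a$, the prefix $1^{k}$ of $1^\infty$ shrinks to the word $1$, to which no rule applies. The difficulty is that $m$ and $P$ must not depend on $z$, while prefixes can be arbitrarily long. We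 therefore trace each behavior back to a word of bounded length.

\begin{proof}
Let $f$ be given by $u_i\mapsto v_i$ and let $\ell=\max|u_i|$. Define a partial map $\hat f$ on words by $(u_is)\hat f=v_is$; it is undefined on words with no prefix among the $u_i$. We say that $s\hat f^{n}$ is defined if $\hat f$ can be applied $n$ times in succession.
\begin{itemize}
\item[(W1)] If $|s|\ge\ell$, then $s\hat f$ is defined, since a point of $[s]$ has some $u_i$ as a prefix and $|u_i|\le|s|$. So only finitely many words lie outside the domain of $\hat f$.
\item[(W2)] If $s\hat f^{n}$ is defined, then $(sy)\hat f^{n}=(s\hat f^{n})y$ for every word $y$, and $(sx)f^{n}=(s\hat f^{n})x$ for every $x\in\mathfrak{C}$. For $n=1$ this is the definition, and the general case follows by induction.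
\item[(W3)] $\hat f$ is injective, since $[s]f=[s\hat f]$ by (W2), $f$ is a bijection, and a cone determines its word.
\end{itemize}

\emph{Step 1: finite data attached to $f$.} We single out three finite sets of words, and for each word $b$ in them we fix one choice of the exponent and the word named below.
\begin{itemize}
\item $b$ is \emph{periodic} if $|b|\le\ell$ and $b\hat f^{j}=b$ for some $j=j_b\ge1$. Then $f^{j_b}$ is the identity on $[b]$.
\item $b$ is \emph{attracting} if $|b|=\ell$ and $b\hat f^{j}=bt$ for some $j=j_b\ge1$ and some nonempty $t=t_b$. Then $(bx)f^{j_bq}=bt_b^{\,q}x$, which tends to $p_b=bt_b^{\infty}$ as $q\to\infty$.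
\item $b$ is \emph{repelling} if $b\hat f$ is undefined and $(br)\hat f^{j}=b$ for some $j=j_b\ge1$ and some nonempty $r=r_b$. Then $f^{j_b}$ fixes the point $o_b=br_b^{\infty}$, because $(br_br_b^\infty)f^{j_b}=br_b^\infty$.
\end{itemize}
A word that falls under two headings has an exponent chosen for each. Let $m\ge1$ be a common multiple of all the chosen exponents, and let $P$ be the finite set of points $p_bf^{c}$ with $b$ attracting and $0\le c<j_b$.

Suppose that for some $n\ge0$ the point $zf^{n}$ lies in the cone of a periodic word or equals some $o_b$. Then $f^{m}$ fixes $zf^{n}$, and so it fixes $z$. Suppose instead that $zf^{n}\in[b]$ with $b$ attracting. Since $j_b\mid m$, for large $i$ we have $mi=n+j_bq_i+c$, where $0\le c<j_b$ is the residue of $-n$ modulo $j_b$ and $q_i\to\infty$. By continuity of $f^{c}$, $zf^{mi}=(zf^{n})f^{j_bq_i}f^{c}\to p_bf^{c}\in P$. It remains to show that one of these situations occurs for every $z$.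

\emph{Step 2: some prefix $s$ of $z$ has $s_n=s\hat f^{n}$ defined for all $n\ge0$.} Then $zf^{n}\in[s_n]$. Call $n$ \emph{low} if $|s_i|\ge|s_n|$ for all $i\ge n$. From a low time onward only an initial piece of bounded length is ever read:
\begin{quote}
if $n$ is low and $s_n=by$ with $|b|=\ell$, then $b\hat f^{i}$ is defined and $s_{n+i}=(b\hat f^{i})y$ for all $i\ge0$.
\end{quote}
Indeed, if this holds for $i$, then $|b\hat f^{i}|=|s_{n+i}|-|y|\ge|s_n|-|y|=\ell$, so $\hat f$ applies again by (W1), and (W2) gives the formula for $i+1$.

Suppose that some word occurs twice among the $s_n$. By (W3) we can cancel back to $s_0=s_d$ for some $d\ge1$, so $s_{n+d}=s_n$ for all $n$. Choose $n$ with $|s_n|$ minimal; it is low. If $|s_n|\le\ell$, then $b=s_n$ is periodic. Otherwise write $s_n=by$ with $|b|=\ell$; then $(b\hat f^{d})y=s_{n+d}=by$, so $b\hat f^{d}=b$ and $b$ is periodic. In both cases $zf^{n}\in[b]$.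

Suppose that no word repeats. There are finitely many words of each length, so $|s_n|\to\infty$. For each $N$, an index $n\ge N$ minimizing $|s_n|$ among indices $\ge N$ is low, so there are infinitely many low $n$, and $|s_n|\ge\ell$ for all but finitely many of them. Infinitely many of these $s_n$ share a prefix $b$ of length $\ell$, and their lengths tend to infinity. Choose two of them, $s_n=by$ and $s_{n'}=by'$, with $n<n'$ and $|s_n|<|s_{n'}|$, and put $j=n'-n$. Then $(b\hat f^{j})y=by'$ and $|b\hat f^{j}|=|s_{n'}|-|y|>|s_n|-|y|=|b|$. So $b\hat f^{j}$ is a prefix of $by'$ longer than $b$, that is, $b\hat f^{j}=bt$ with $t$ nonempty. Thus $b$ is attracting and $zf^{n}\in[b]$.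

\emph{Step 3: no prefix of $z$ is as in Step 2.} For each $k$, the prefix $z|_k$ of length $k$ has a last defined iterate $(z|_k)\hat f^{\tau(k)}$, which lies outside the domain of $\hat f$. By (W1) one word $b$ occurs as this last iterate for infinitely many lengths $k_1<k_2<\cdots$. Write $z|_{k_{i+1}}=(z|_{k_i})r_i$ with $r_i$ nonempty. By (W2), $(z|_{k_{i+1}})\hat f^{\tau(k_i)}$ is defined and equals $br_i$. As $br_i\ne b$, this is not the last iterate, so $j_i=\tau(k_{i+1})-\tau(k_i)\ge1$ and $(br_i)\hat f^{j_i}=b$. Hence $b$ is repelling. Also $z=(z|_{k_1})r_1r_2\cdots$, so $zf^{\tau(k_1)}=br_1r_2\cdots$.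

We must identify this point with $o_b$, although the words $r_i$ come from $z$. Suppose $(br)\hat f^{j}=b$ and $(br')\hat f^{j'}=b$ with $j,j'\ge1$ and $r,r'$ nonempty. Removing one copy of $r$ at a time gives $(br^{q}x)f^{jq}=bx$ for all $q\ge0$ and $x\in\mathfrak{C}$, and in the same way $(br'^{\,q}x)f^{j'q}=bx$. Hence $[br^{j'}]f^{jj'}=[b]=[br'^{\,j}]f^{jj'}$, so $r^{j'}=r'^{\,j}$ and $r^{\infty}=r'^{\,\infty}$. Applying this to $r_i$ and $r_b$, and writing $\rho=r_b^{\infty}$, we get $r_i^\infty=\rho$, so $r_i\rho=\rho$ for all $i$. Then $r_1\cdots r_i\rho=\rho$, so each $r_1\cdots r_i$ is a prefix of $\rho$, and $r_1r_2\cdots=\rho$. Therefore $zf^{\tau(k_1)}=b\rho=o_b$.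
\end{proof}

\section{Abelian subgroups: a finite covering by fixed-point sets}\label{sec:abelian}

An abelian subgroup $A$ permutes the finitely many limit points of its generators, so a subgroup of finite index fixes them. What can the stabilizer of a point $p$ do near $p$? It replaces one prefix of $p$ by another, and this is recorded by a single integer. This is the source of the quotient $\mathbb{Z}$ in Theorem~\ref{thm:module}.

Let $p\in\mathfrak{C}$ and $h\in V$ with $ph=p$. For every sufficiently long prefix $u$ of $p$ there is a word $v$ with $(ux)h=vx$ for all $x\in\mathfrak{C}$. The word $v$ is determined by $[v]=[u]h$, and it is a prefix of $p$, since $p=ux$ gives $p=ph=vx$. Put $\lambda_p(h)=|v|-|u|$.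

\begin{lemma}\label{lem:germ}
The map $\lambda_p$ is a well-defined homomorphism $\operatorname{Stab}_V(p)\to\mathbb{Z}$. If $\lambda_p(h)=0$, then $h$ is the identity on a neighborhood of $p$.
\end{lemma}

\begin{proof}
Of two prefixes of $p$, one extends the other, and replacing $u$ by $uy$ replaces $v$ by $vy$; so $|v|-|u|$ does not depend on $u$. Given $h,h'$, lengthen $u$ until $v$ is long enough that $(vx)h'=v'x$ for some $v'$ and all $x$. Then $(ux)hh'=v'x$, and $\lambda_p(hh')=|v'|-|u|=\lambda_p(h)+\lambda_p(h')$. If $\lambda_p(h)=0$, then $u$ and $v$ are prefixes of $p$ of equal length, so $u=v$ and $h$ is the identity on $[u]$.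
\end{proof}

An element of $\ker\lambda_p$ is trivial only near $p$. Commutativity spreads this to every point that is attracted to $p$.

\begin{proposition}\label{prop:abelian}
Let $A\le V$ be an infinite finitely generated abelian group. There are a finite-index subgroup $A_0\le A$, an integer $n\ge1$, and subgroups $K_1,\dots,K_n\le A_0$ with $A_0/K_i\cong\mathbb{Z}$, such that every $z\in\mathfrak{C}$ is fixed by all elements of some $K_i$.
\end{proposition}

\begin{proof}
Let $A=\langle a_1,\dots,a_d\rangle$. Choose $m_s$ for $a_s$ by Lemma~\ref{lem:dyn} and put $g_s=a_s^{m_s}$ and $B=\langle g_1,\dots,g_d\rangle$. The quotient $A/B$ is abelian and generated by finitely many elements of finite order, so it is finite.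

The finite set in Lemma~\ref{lem:dyn} involves choices and need not be $A$-invariant, so we replace it by the set of limits that actually occur:
\[
P_s=\bigl\{\lim_{i\to\infty}zg_s^{\,i}\;:\;z\in\mathfrak{C},\ zg_s\neq z\bigr\}.
\]
By Lemma~\ref{lem:dyn} the limits exist and $P_s$ is finite. Let $h\in A$. It is a homeomorphism commuting with $g_s$, so $zg_s\ne z$ implies $(zh)g_s\ne zh$, and $\lim(zh)g_s^{\,i}=(\lim zg_s^{\,i})h$. Hence $h$ maps $P_s$ injectively into itself, and $A$ permutes the finite set $P=P_1\cup\dots\cup P_d$; the finite generation of $A$ is what keeps $P$ and $A/B$ finite. Let $A_0$ be the subgroup of $B$ fixing every point of $P$. It has finite index in $B$, and so in $A$.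

For $p\in P$ let $K_p=\ker(\lambda_p|_{A_0})$. The quotient $A_0/K_p$ is isomorphic to a subgroup of $\mathbb{Z}$, so it is trivial or infinite cyclic. Let $z\in\mathfrak{C}$. If $zg_s=z$ for all $s$, then $B$ fixes $z$, and so does $A_0$. Otherwise $zg_s\neq z$ for some $s$, and $zg_s^{\,i}\to p$ for some $p\in P$. An element $k\in K_p$ is the identity on a neighborhood of $p$, which contains $zg_s^{\,i}$ for large $i$. For such $i$,
\[
(zk)g_s^{\,i}=(zg_s^{\,i})k=zg_s^{\,i},
\]
so $zk=z$. Thus every $z$ is fixed by $A_0$ or by some $K_p$.

Let $K_1,\dots,K_n$ be the distinct proper subgroups of $A_0$ among the $K_p$. If there were none, $A_0$ would fix every point, so $A_0=1$ and $A$ would be finite. Hence $n\ge1$. A point fixed by $A_0$ is fixed by $K_1$, and any other point is fixed by a proper $K_p$.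
\end{proof}

For the group $\langle a_0,a_1\rangle$ of Example~\ref{ex:model}, the chain~\eqref{eq:chain} shows that one may take $g_s=a_s$, and then $P=\{0^\infty,10^\infty\}$. At $0^\infty$ the element $a_0$ replaces $00$ by $000$ and $a_1$ is locally trivial, so $\lambda$ takes the values $1$ and $0$ and its kernel is $\langle a_1\rangle$. At $10^\infty$ the kernel is $\langle a_0\rangle$. The proposition returns the covering that we used there.

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:module}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:module}]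
Take $A_0$ and $K_1,\dots,K_n$ from Proposition~\ref{prop:abelian}; their construction does not involve $M$. The ideal $I(K_1)\cdots I(K_n)$ is additively generated by the elements $h(k_1-1)\cdots(k_n-1)$ with $h\in A_0$ and $k_i\in K_i$. Since $M\cdot h=M$, the group $M\cdot I(K_1)\cdots I(K_n)$ is generated by the elements $x\cdot(k_1-1)\cdots(k_n-1)$ with $x\in M$. These vanish by Proposition~\ref{prop:cover}, applied to $A_0$ and $M$ acting on $\Omega=\mathfrak{C}$.
\end{proof}

A base group cannot satisfy such a relation when the $k_i$ move its coordinates along infinite orbits. Here the finiteness of supports is used.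

\begin{lemma}\label{lem:inj}
Let $C$ be an abelian group, let an abelian group $A$ act on a set $Y$, and let $M$ be the base group of $C\wr_YA$. If all orbits of $\langle k\rangle$ on $Y$ are infinite, where $k\in A$, then $x\mapsto x\cdot(k-1)$ is injective on $M$.
\end{lemma}

\begin{proof}
The map is additive. If $x\cdot(k-1)=0$, then $x^{k}=x$, so the support of $x$ is a finite union of $\langle k\rangle$-orbits and a finite set. Hence it is empty and $x=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose $G\ne1$ and $G\wr\mathbb{Z}^2\le V$. Let $C\neq1$ be a cyclic subgroup of $G$. The functions with values in $C$, together with $A=\mathbb{Z}^2$, generate a subgroup $C\wr\mathbb{Z}^2\le V$, whose base group $M\neq0$ is abelian and normalized by $A$. Take $A_0$ and $K_1,\dots,K_n$ as in Theorem~\ref{thm:module}. Since $A_0$ has rank $2$ and $A_0/K_i$ has rank $1$, each $K_i$ has rank $1$; choose $1\ne k_i\in K_i$. Translation by $k_i$ has only infinite orbits on $\mathbb{Z}^2$, so by Lemma~\ref{lem:inj} the composite $x\mapsto x\cdot(k_1-1)\cdots(k_n-1)$ is injective on $M$. By Theorem~\ref{thm:module} it is zero. This contradicts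 $M\ne0$.
\end{proof}

The argument does not distinguish between finite and infinite $C$; in particular it reproves the case $G=\mathbb{Z}$. The rank $2$ enters only in making the $K_i$ nontrivial: for $A=\mathbb{Z}$ every $K_i$ is trivial and the relation is empty, as Proposition~\ref{prop:construct} requires.

\begin{remark}\label{rem:krull}
Theorem~\ref{thm:module} can be read as a bound on dimension. Suppose in addition that $pM=0$ for a prime $p$, let $R=\mathbb{F}_p[A_0]$, and let $J_i$ be the image of $I(K_i)$ in $R$. The annihilator $\operatorname{Ann}(M)$ contains $J_1\cdots J_n$, so a prime ideal containing $\operatorname{Ann}(M)$ contains some $J_i$. Apply this to the smallest member of a chain of such primes: the chain then lives in $R/J_i\cong\mathbb{F}_p[A_0/K_i]\cong\mathbb{F}_p[t,t^{-1}]$, a principal ideal domain that is not a field, whose chains of primes have length at most $1$. So the Krull dimension of $R/\operatorname{Ann}(M)$, the supremum of the lengths of its chains of prime ideals, is at most $1$. The bound is sharp: for $C_p\wr\mathbb{Z}\le V$ the base group is a nonzero free module over $R\cong\mathbb{F}_p[t,t^{-1}]$, so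 its annihilator is $0$.
\end{remark}

\section{The two classifications}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:perm}]
Let $A=\mathbb{Z}^d$. As $A$ is abelian, all points of an orbit have the same stabilizer $H$, and the orbit is isomorphic to $A/H$ as an $A$-set.

\emph{Necessity.} Let $G\wr_XA\le V$. Since $X\ne\emptyset$, the group $G$ is a subgroup of the base group and embeds into $V$. Suppose that some point stabilizer $H$ has rank at most $d-2$; then $d\ge2$ and $A$ is infinite. Let $C\neq1$ be a cyclic subgroup of $G$. The functions with values in $C$ and support in the orbit $A/H$, together with $A$, generate $C\wr_{A/H}A\le V$. Let $M\neq0$ be its base group and take $A_0$ and $K_i$ as in Theorem~\ref{thm:module}. A nontrivial $k_i\in K_i$ might now lie in $H$ and act trivially, so we choose with more care. Since $\operatorname{rank}K_i=d-1>\operatorname{rank}H$, the group $K_i/(K_i\cap H)$ has positive rank and contains an element of infinite order. Let $k_i\in K_i$ represent it. Then $k_i^{\,j}\notin H$ for $j\ne0$, and since $k_i^{\,j}$ fixes a coset of $H$ only if $k_i^{\,j}\in H$, all orbits of $\langle k_i\rangle$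 on $A/H$ are infinite. By Lemma~\ref{lem:inj}, $x\mapsto x\cdot\prod_i(k_i-1)$ is injective on $M$, contradicting Theorem~\ref{thm:module}.

\emph{Sufficiency.} Let $G\le V$ and $X=\bigsqcup_{j=1}^{r}X_j$ with $X_j=A/H_j$ and $\operatorname{rank}H_j\ge d-1$. Each $A/H_j$ is finitely generated abelian of rank at most $1$, so it is virtually cyclic, and $G\wr(A/H_j)$ embeds into $V$ by Proposition~\ref{prop:construct}. Write elements of $G\wr_XA$ as $\varphi h$ with $\varphi$ in the base group and $h\in A$, and consider
\[
G\wr_XA\to A\times\prod_{j=1}^{r}G\wr(A/H_j),\qquad \varphi h\mapsto\Bigl(h,\bigl(\varphi|_{X_j}\,hH_j\bigr)_{j}\Bigr).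
\]
The set $X_j$ is $A$-invariant and $h$ acts on it as right multiplication by $hH_j$, so $(\varphi^{h})|_{X_j}=(\varphi|_{X_j})^{hH_j}$; restriction also respects pointwise products, so the map is a homomorphism. An element of the kernel has $h=1$ and $\varphi|_{X_j}$ trivial for all $j$, so the map is injective. The target is a finite direct product of groups that embed into $V$, and so it embeds into $V$ by Section~\ref{sec:construct}.
\end{proof}

\begin{remark}\label{rem:orbits}
The finiteness of the number of orbits is used only for sufficiency, and there it cannot be dropped. Let $d=2$ and let $X$ be the disjoint union of the sets $\mathbb{Z}^2/H$ over all infinite cyclic $H\le\mathbb{Z}^2$; all stabilizers have rank $1$. If $G\wr_X\mathbb{Z}^2\le V$ with $G\neq1$, take the rank-one subgroups $K_1,\dots,K_n$, which depend only on $A=\mathbb{Z}^2$, and choose $H$ in a direction different from theirs. Then $K_i\cap H=1$, and the necessity argument applied to the orbit $\mathbb{Z}^2/H$ gives a contradiction.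
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
If $B\le Q$, then $B$ and the functions supported on $B$ generate a copy of $G\wr B$ in $G\wr Q$. Taking $B\cong\mathbb{Z}^2$ and applying Theorem~\ref{thm:main} proves the first statement.

Let $Q$ be virtually polycyclic. If $G$ embeds into $V$ and $Q$ is virtually cyclic, then $G\wr Q$ embeds into $V$ by Proposition~\ref{prop:construct}. Conversely, let $G\wr Q\le V$. Then $G\le G\wr Q$ embeds into $V$, and $Q$ contains no copy of $\mathbb{Z}^2$ by the first statement. A virtually polycyclic group has a finite-index subgroup $N$ with a subnormal series $1=N_0<N_1<\dots<N_h=N$ whose factors are infinite cyclic \cite[5.4.15]{Robinson}. Suppose $h\ge2$. Let $N_1=\langle g\rangle$ and let $t\in N_2$ map to a generator of $N_2/N_1$. Conjugation by $t$ is an automorphism of $N_1\cong\mathbb{Z}$, so $g^{t}=g^{\pm1}$ and $t^{2}$ commutes with $g$. If $g^{i}t^{2j}=1$, then $t^{2j}\in N_1$, so $j=0$ and then $i=0$. Thus $\langle g,t^{2}\rangle\cong\mathbb{Z}^2$, a contradiction. Hence $h\le1$, and $Q$ is finite ($h=0$) or virtually $\mathbb{Z}$ ($h=1$).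
\end{proof}

The hypothesis that $Q$ is virtually polycyclic serves only to pass from ``$Q$ contains no $\mathbb{Z}^2$'' to ``$Q$ is virtually cyclic'', an implication that fails for a free group of rank $2$.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Embedding and Nonembedding Results for R.~Thompson's Group $V$ and Related Groups},
\texttt{https://www.mobt3ath.com/\allowbreak uplode/\allowbreak book/\allowbreak book-16445.pdf?\allowbreak ver=accessable}.

\bibitem{Robinson}
Robinson, \emph{A Course in the Theory of Groups}.

\end{thebibliography}
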